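\title{The Steiner ratio of a Banach space and of its dual}

\begin{abstract}
The Steiner ratio $\rho(X)$ of a normed space $X$ is the infimum, over finite sets $P\subset X$, of the length of a shortest network connecting $P$ divided by the length of a minimum spanning tree on $P$. We disprove the conjecture that $\rho(X)=\rho(X^*)$ for every Banach space $X$: one has $\rho(\ell_\infty^d)<\rho(\ell_1^d)$ for every $d\ge14$. The main tool is an explicit lower bound for $2-1/\rho(X)$ in terms of the number of points of the unit ball at pairwise distance almost $2$. The same bound characterizes the spaces with $\rho(X)=\frac12$, produces a renorming $Y$ of Hilbert space with $\rho(Y^*)=\frac12<\rho(Y)$, and gives $2-1/\rho(X)\ge 1/(7d^22^d)$ for every space of dimension $d\ge2$.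
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(X,\|\cdot\|)$ be a nonzero real normed space with closed unit ball $B_X$, and let $P\subset X$ be a finite set of at least two points, called \emph{terminals}. A \emph{spanning tree} on $P$ is a tree with vertex set $P$; an edge $pq$ has length $\|p-q\|$, and $L_m(P)$ is the least total length of a spanning tree. A \emph{Steiner tree} on $P$ is a finite tree embedded in $X$ with straight-line edges whose vertex set contains $P$; the additional vertices are the \emph{Steiner points}. Let $L_s(P)$ be the infimum of the lengths of the Steiner trees on $P$. The \emph{Steiner ratio}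
\[
\rho(X)=\inf_{P}\frac{L_s(P)}{L_m(P)}
\]
measures how much can be gained, in the most favorable case, by allowing junctions away from the terminals.

Two bounds hold in every space. Taking $|P|=2$ gives $\rho(X)\le1$. A walk around a Steiner tree of length $L$ traverses each edge twice and visits every terminal; joining the terminals by segments in the order of their first visit gives a spanning tree of length at most $2L$. Hence
\begin{equation}\label{eq:half}
\tfrac12\le\rho(X)\le1 .
\end{equation}
On a line the ratio is $1$, because every Steiner tree covers the interval between the extreme terminals. In the Euclidean plane an equilateral triangle of side $1$ and its center give $\rho\le\sqrt3/2$. In $\ell_\infty^2$ the four points $(\pm1,\pm1)$ are at distance $2$ from each other and at distance $1$ from the origin, so $\rho\le 4/6$.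

Let $X^*$ be the dual space of $X$ with the dual norm $\|f\|_*=\sup_{x\in B_X}f(x)$. The following is Conjecture~6 of \cite{STP}.

\begin{quote}
\emph{For every real Banach space $X$ of dimension at least $2$, $\rho(X)=\rho(X^*)$.}
\end{quote}

The first examples that come to mind agree with it. A Hilbert space is isometric to its dual. The map $(a,b)\mapsto(a+b,a-b)$ is an isometry from $\ell_1^2$ onto $\ell_\infty^2$. The spaces $c_0$, $\ell_1=c_0^*$ and $\ell_\infty=\ell_1^*$ all have ratio $\frac12$ (Example~\ref{ex:classical}). There is also a reason for doubt: if $E$ is a subspace of $X$ then $\rho(X)\le\rho(E)$, since a Steiner tree in $E$ is one in $X$. So $\rho$ is sensitive to subspaces, while duality exchanges subspaces with quotients.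

The conjecture is false. To state the results we measure the distance from the extreme value $\frac12$ by the \emph{deficiency}
\[
\gamma(X)=2-\frac1{\rho(X)}=\inf_{P,T}\frac{2L(T)-L_m(P)}{L(T)}\in[0,1],
\]
where $T$ runs over the Steiner trees on $P$ and $L(T)$ is the length of $T$. It is a strictly increasing function of $\rho(X)$. Both $\gamma(\ell_1^d)$ and $\gamma(\ell_\infty^d)$ tend to $0$ as $d\to\infty$, but at very different speeds. Throughout, $\ln$ is the natural logarithm.

\begin{theorem}\label{thm:disproof}
For every $d\ge1$,
\[
2-\frac1{\rho(\ell_1^d)}\ \ge\ \frac{5}{24d^2\left(\ln(12d)+\frac1{2d}\right)},\qquad 2-\frac1{\rho(\ell_\infty^d)}\ \le\ 2^{1-d}.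
\]
Consequently $\rho(\ell_\infty^d)<\rho(\ell_1^d)=\rho((\ell_\infty^d)^*)$ for every $d\ge14$.
\end{theorem}

The dimensions $2\le d\le13$ are not treated here, and we make no claim about the conjecture restricted to them.

The bound for $\ell_\infty^d$ needs a single configuration, the vertices of the cube joined to its center. The bound for $\ell_1^d$ is a statement about all finite sets and all trees, and it is the substance of the paper. It depends on the space only through a packing number: for $0<\varepsilon<2$ let
\[
K_\varepsilon(X)=\sup\{|A|:A\subset B_X,\ \|u-v\|>2-\varepsilon\text{ for all distinct }u,v\in A\}\in\mathbb N\cup\{\infty\}.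
\]
This counts points of the unit ball that are pairwise almost as far apart as the triangle inequality allows. The pair $\pm x$ with $\|x\|=1$ shows that $K_\varepsilon(X)\ge2$.

\begin{theorem}\label{thm:main}
Let $0<\varepsilon<2$, let $K$ be a real number with $K_\varepsilon(X)\le K<\infty$, and let $\Lambda>K$. Then
\[
\frac1{\rho(X)}\le 2-c,\qquad c=\frac{\varepsilon\,(1-K/\Lambda)}{2K(\ln\Lambda+\varepsilon/2)} .
\]
\end{theorem}

In all applications we take $\Lambda=6K$, so that $c$ has the order $\varepsilon/(K\ln K)$. Three further consequences follow.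

\begin{theorem}\label{thm:class}
Always $\rho(X)\ge\frac12$. Moreover $\rho(X)=\frac12$ if and only if $K_\varepsilon(X)=\infty$ for every $\varepsilon\in(0,2)$.
\end{theorem}

The property that $K_\varepsilon(X)<\infty$ for some $\varepsilon$ is Kottman's P-convexity; we use only the definition above.

\begin{theorem}\label{thm:hilbert}
Let $Y$ be $\ell_2$ with the equivalent norm $|x|=\max(\|x\|_\infty,\|x\|_2/\sqrt2)$. Then $\rho(Y^*)=\frac12$, but $\rho(Y)\ge1/(2-10^{-4})>\frac12$.
\end{theorem}

Thus even the property $\rho=\frac12$ is not self-dual, even among reflexive spaces isomorphic to Hilbert space.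

\begin{theorem}\label{thm:dim}
If $\dim X=d\ge2$, then $2-\frac1{\rho(X)}\ge\frac1{7d^2\,2^d}$. By the bound for $\ell_\infty^d$ in Theorem~\ref{thm:disproof}, this is optimal up to a factor at most $14d^2$.
\end{theorem}

Section~\ref{sec:models} works out the mechanism on stars and caterpillars. Sections~\ref{sec:binary}--\ref{sec:all} prove Theorems~\ref{thm:main} and~\ref{thm:class}, and the last three sections estimate $K_\varepsilon$ in the spaces of Theorems~\ref{thm:disproof}, \ref{thm:hilbert} and~\ref{thm:dim}.

\section{Stars and caterpillars}\label{sec:models}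

\subsection*{Stars force the ratio down}
All upper bounds for $\rho$ in this paper come from one construction.

\begin{lemma}\label{lem:star}
Let $0<\varepsilon<1$, $n\ge2$, and let $x_1,\dots,x_n\in B_X$ have pairwise distances at least $2-\varepsilon$. Then $\rho(X)\le\frac{n}{(n-1)(2-\varepsilon)}$. If all distances are at least $2$, then $\rho(X)\le\frac{n}{2(n-1)}$, that is, $\gamma(X)\le 2/n$.
\end{lemma}

\begin{proof}
A spanning tree on the points has $n-1$ edges, so its length is at least $(n-1)(2-\varepsilon)$. If some $x_i$ were $0$, or two of the points lay on one ray from $0$, then two of the points would be at distance at most $1<2-\varepsilon$. So the segments from $0$ to the $x_i$ form an embedded tree, of length at most $n$. For the last statement let $\varepsilon\to0$.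
\end{proof}

\begin{example}\label{ex:classical}
The $2d$ points $\pm e_1,\dots,\pm e_d$ of $\ell_1^d$ have norm $1$ and pairwise distance $2$, so $\gamma(\ell_1^d)\le1/d$. The $2^d$ points of $\{\pm1\}^d$ have norm $1$ and pairwise distance $2$ in $\ell_\infty^d$, so $\gamma(\ell_\infty^d)\le2^{1-d}$. The same configurations exist for every $d$ in $\ell_1$, and in $c_0$ and $\ell_\infty$, respectively; by \eqref{eq:half} these three spaces have ratio $\frac12$.
\end{example}

Theorem~\ref{thm:main} is a converse: if large stars of this kind do not exist, then no tree at all comes close to the ratio $\frac12$. Fix $\varepsilon$ and an integer $K\ge K_\varepsilon(X)$, and say that two vectors of $B_X$ \emph{conflict} if their distance is at most $2-\varepsilon$. Any $K+1$ vectors of $B_X$ contain a conflicting pair. For a tree of length $L$ on a set with $L_m=M$ we call $2L-M$ the saving; the goal is a saving proportional to $L$.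

\subsection*{A star with equal arms}
Let $T$ join $0$ to unit vectors $x_1,\dots,x_n$, so $L=n$. Choose a maximal conflict-free subset $A$ of the $x_i$; then $|A|\le K$. Connect the points of $A$ by $|A|-1$ edges of length at most $2$. Every other point conflicts with a point of $A$ and is joined to it at cost at most $2-\varepsilon$. Therefore
\[
2L-M\ \ge\ 2n-2(|A|-1)-(2-\varepsilon)(n-|A|)\ \ge\ 2+\varepsilon\,(n-K)^+ ,
\]
where $a^+=\max(a,0)$. For $n\le2K$ the first term is at least $L/K$, and for $n\ge2K$ the second is at least $\varepsilon L/2$. This is the main idea: all but $K$ arms save $\varepsilon$ each. A general tree differs from this star in two ways.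

\subsection*{Arms of different lengths}
If unit vectors $v,v'$ conflict and $0<a\le a'$, then $\|av-a'v'\|\le a\|v-v'\|+(a'-a)\le a+a'-\varepsilon a$. A conflict saves only $\varepsilon$ times the \emph{shorter} arm, so directions should be compared at one length scale at a time. On the other hand, unequal arms save for free: the long arm contributes $2a'$ to $2L$, and its end can be joined to the end of the short arm at cost at most $a+a'$.

\subsection*{Arms attached at different points}
Let $z_1,\dots,z_n$ lie along a spine with $\|z_i-z_{i+1}\|=\sigma$, and let $q_i=z_i+v_i$ with $\|v_i\|=1$ be the terminals; then $L=n+(n-1)\sigma$. The path $q_1q_2\cdots q_n$ has edges of length at most $2+\sigma$, which gives a saving of at least $2+(n-1)\sigma$. In a block of $K+1$ consecutive indices there are $i<j$ with $v_i,v_j$ in conflict, and $\|q_i-q_j\|\le(j-i)\sigma+2-\varepsilon$. Replacing the edge $q_{j-1}q_j$ by $q_iq_j$ keeps a spanning tree and lowers our bound on its length by at least $\varepsilon-K\sigma$. Doing this in disjoint blocks whenever it is profitable,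
\[
2L-M\ \ge\ (n-1)\sigma+\Big\lfloor\frac n{K+1}\Big\rfloor(\varepsilon-K\sigma)^+ .
\]
If $\sigma\ge\varepsilon/(2K)$ the spine pays $\varepsilon/(2K)$ per edge; otherwise each block of $K+1$ arms pays more than $\varepsilon/2$. So a conflict between distant arms may be worthless, but then the distance itself is a saving. This trade-off is the source of the factor $\varepsilon/(2K)$ in Theorem~\ref{thm:main}; the separation of scales costs the factor $\ln\Lambda$.

\section{Binary trees and the saving at a vertex}\label{sec:binary}

We first bring the tree into a form suited to induction. A \emph{binary tree in $X$} is a finite rooted tree $T$ with at least two leaves, in which every non-leaf vertex has exactly two children, together with a map $\phi$ from the vertices to $X$ that is injective on the leaves. An edge $xy$ has length $\ell(xy)=\|\phi(x)-\phi(y)\|$; edges of length zero and crossings are allowed. We regard each edge as an interval of that length, extend $\phi$ linearly along it, and let $d_T(x,y)$ be the length of the path in $T$ between two points $x,y$ of $T$. By the triangle inequality,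
\begin{equation}\label{eq:lip}
\|\phi(x)-\phi(y)\|\le d_T(x,y).
\end{equation}
Let $L$ be the total length of $T$ and $M$ the value of $L_m$ on the images of the leaves.

\begin{lemma}\label{lem:reduce}
If $M\le CL$ for every binary tree in $X$, then $1/\rho(X)\le C$.
\end{lemma}

\begin{proof}
Let $T$ be a Steiner tree on $P$; we show $L_m(P)\le CL(T)$. Repeatedly delete vertices of degree $1$ that are not terminals; this does not increase the length. Now cut $T$ at its terminals: two edges belong to the same piece if the path joining them has no terminal in its interior. A terminal has degree $1$ in each piece $T_i$ containing it, and a Steiner point keeps all its edges, at least two, in one piece. So the terminals of $T_i$ are exactly its vertices of degree $1$, and $\sum_iL(T_i)=L(T)$. The terminals on the path in $T$ between two given terminals cut it into subpaths, each inside one piece; hence the union of spanning trees of the sets $P\cap T_i$ is a connected graph on $P$, and $L_m(P)\le\sum_iL_m(P\cap T_i)$. It suffices to show $L_m(P\cap T_i)\le CL(T_i)$.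

In $T_i$ remove each vertex $y$ of degree $2$, replacing its edges $xy$, $yz$ by an edge $xz$; the length does not increase. Subdivide one edge by an interior point $o$ and take $o$ as the root; it has two children. While some vertex $x$ has $k\ge3$ children, give it a new child at the same position in $X$ and move $k-1$ of the old children to the new vertex; the length is unchanged. The result is a binary tree in $X$ of length at most $L(T_i)$ whose leaves are mapped onto $P\cap T_i$.
\end{proof}

Fix a binary tree $T$ in $X$ with root $o$, let $\mathcal B$ be its set of non-leaf vertices, and let $T_x$ be the subtree below the vertex $x$. We build a spanning tree on the leaves from the bottom up, joining at each $z\in\mathcal B$ the two groups of leaves below $z$ by one edge. To compare the result with $2L$ we have to distribute the length of $T$ among the vertices $z$, and the natural way is to follow nearest leaves.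

Let $h(x)$ be the least $d_T$-distance from $x$ to a leaf of $T_x$, and $h_0=h(o)$. For $z\in\mathcal B$ choose a child $z'$ with $h(z)=\ell(zz')+h(z')$, the \emph{near child}, and let $z''$ be the other one, the \emph{far child}; the edges $zz'$ and $zz''$ are called \emph{near} and \emph{far}. Put
\[
g(z)=\ell(zz'')+h(z'')\ge h(z),\qquad t(z)=g(z)-h(z)\ge0 .
\]
Thus $h(z)$ and $g(z)$ are the distances from $z$ to the nearest leaf on either side, and $t(z)$ is the \emph{imbalance} at $z$. Following near edges from a vertex $x$ leads to a leaf along a path of length $h(x)$. Let $\pi_*$ be this path for $x=o$, and for $z\in\mathcal B$ let $\pi_z$ be the path that starts with the far edge $zz''$ and then follows near edges; their lengths are $h_0$ and $g(z)$. Every edge lies on exactly one of these paths: going upward from it, one either meets a first far edge $zz''$ (possibly the edge itself) or reaches $o$ along near edges. See Figure~\ref{fig:paths}. Hence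
\begin{equation}\label{eq:length}
L=h_0+\sum_{z\in\mathcal B}g(z).
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\coordinate (o) at (0,0); \coordinate (x) at (-1.6,-1); \coordinate (w) at (1.6,-1);
\coordinate (a) at (-2.4,-2); \coordinate (b) at (-0.8,-3);
\coordinate (c) at (0.8,-3); \coordinate (d) at (2.4,-4);
\draw[very thick] (o) -- node[above left] {$1$} (x) -- node[above left] {$1$} (a);
\draw[very thick] (w) -- node[left] {$2$} (c);
\draw[dashed] (o) -- node[above right] {$1$} (w) -- node[right] {$3$} (d);
\draw[dashed] (x) -- node[right] {$2$} (b);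
\foreach \p in {o,x,w,a,b,c,d} \fill (\p) circle (2pt);
\node[above] at (o) {$o$}; \node[right] at (x) {$x$}; \node[right] at (w) {$w$};
\node[below] at (a) {$q_1$}; \node[below] at (b) {$q_2$};
\node[below] at (c) {$q_3$}; \node[below] at (d) {$q_4$};
\end{tikzpicture}
\caption{A binary tree with edge lengths; edges leading toward a nearest leaf (near edges) are solid, the others (far edges) are dashed. The edges split into the paths $\pi_*=oxq_1$, $\pi_o=owq_3$, $\pi_x=xq_2$, $\pi_w=wq_4$ of lengths $h_0=2$, $g(o)=3$, $g(x)=2$, $g(w)=3$, which add up to the total length $10$.}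
\label{fig:paths}
\end{figure}

So the vertex $z$ has a budget $2g(z)$, and its \emph{saving} is what remains after the cheapest join:
\[
s(z)=2g(z)-\min\{\|\phi(p)-\phi(q)\|:\ p\text{ a leaf of }T_{z'},\ q\text{ a leaf of }T_{z''}\},\qquad S=\sum_{z\in\mathcal B}s(z).
\]

\begin{lemma}\label{lem:saving}
We have $s(z)\ge t(z)\ge0$ for all $z\in\mathcal B$, and $2L-M\ge S+2h_0$.
\end{lemma}

\begin{proof}
For the nearest leaves on the two sides, \eqref{eq:lip} bounds the minimum by $h(z)+g(z)=2g(z)-t(z)$. For every $z\in\mathcal B$ join a pair attaining the minimum. By induction from the leaves upward, the leaves of each $T_x$ are connected by the joins made in $T_x$. So $M\le\sum_z(2g(z)-s(z))=2(L-h_0)-S$ by \eqref{eq:length}.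
\end{proof}

This refines the bound $M\le 2L$ behind \eqref{eq:half}. It remains to show $S+2h_0\ge cL$.

\section{One scale}\label{sec:one}

From now on $\varepsilon$, $K$, $\Lambda$ are as in Theorem~\ref{thm:main}; recall $\Lambda>K\ge2$. Fix a scale $b>0$ and put $\delta=\varepsilon b$, the amount saved by a conflict between two arms of length $b$.

\subsection*{Active vertices and clusters}
A vertex $z\in\mathcal B$ is \emph{active} if
\[
h(z)\ge b\quad\text{and}\quad g(z)<\Lambda b ;
\]
let $V_b$ be the set of active vertices. The first condition guarantees that every leaf below $z$ has an arm of length $b$ below $z$, so that directions can be compared. The second ensures that $z$ is active only on a bounded range of $\ln b$, so that its saving is not spent too often.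

Delete the far edge $zz''$ of every inactive $z\in\mathcal B$. The components of the remaining forest are called \emph{clusters}. Inside a cluster $Q$ an active vertex has both its children and an inactive non-leaf vertex has only its near child. So the leaves of $Q$ are leaves of $T$, and their number is
\[
m_Q=1+|V_b\cap Q| .
\]
The top vertex of $Q$ is either $o$ or $z''$ for an inactive $z$; the \emph{weight} $a_Q$ of $Q$ is $h_0$ in the first case and $g(z)$ in the second. In Figure~\ref{fig:paths} at scale $b=\frac32$, the vertices $o,w$ are active (as $\Lambda b>3$) and $x$ is not; the clusters are $\{q_2\}$ and the rest of the tree, both of weight $2$.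

Suppose that $Q$ contains an active vertex. Starting from the top of $Q$ there is no branching until a first active vertex $u_Q$ is reached, along near edges only. Consequently all leaves of $Q$ lie below $u_Q$, and $h(u_Q)$ is at most the value of $h$ at the top of $Q$, which is at most $a_Q$. Thus
\begin{equation}\label{eq:weight}
V_b\cap Q\ne\emptyset\quad\Longrightarrow\quad a_Q\ge h(u_Q)\ge b .
\end{equation}

\subsection*{Conflicts}
Let $Q$ be a cluster with an active vertex and $q$ a leaf of $Q$. Since $d_T(u_Q,q)\ge h(u_Q)\ge b$, walking up from $q$ we meet a first point $y_q$ with $d_T(y_q,q)=b$. By \eqref{eq:lip},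
\[
v_q=\frac{\phi(q)-\phi(y_q)}{b}\in B_X .
\]
Two distinct leaves $p,q$ of $Q$ \emph{conflict} if $\|v_p-v_q\|\le2-\varepsilon$. The vectors of a conflict-free set of leaves are pairwise at distance greater than $2-\varepsilon>0$, in particular distinct, so such a set has at most $K$ elements. This is the only way in which the hypothesis $K_\varepsilon(X)\le K$ enters.

\begin{lemma}\label{lem:conflict}
Let $u\in V_b\cap Q$ and let $p,q$ be conflicting leaves of $Q$ below the two different children of $u$. Then $\|\phi(p)-\phi(q)\|\le d_T(p,q)-\delta$.
\end{lemma}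

\begin{proof}
The path from $p$ to $q$ passes through $u$, and $d_T(u,p),d_T(u,q)\ge h(u)\ge b$. So $y_p$ lies between $p$ and $u$, and $y_q$ between $u$ and $q$, which gives $d_T(y_p,y_q)=d_T(p,q)-2b$. From $\phi(p)-\phi(q)=\phi(y_p)-\phi(y_q)+b(v_p-v_q)$ and \eqref{eq:lip} we get $\|\phi(p)-\phi(q)\|\le d_T(p,q)-2b+(2-\varepsilon)b$.
\end{proof}

\subsection*{The potential}
We want the analogue of the star computation: the $m_Q$ leaves of $Q$ should, with $K$ exceptions, each produce a saving. Think of the leaves as being merged from the bottom up. At an active vertex the two groups either contain a conflicting pair, which saves length, or their conflict-free subsets unite to a larger one, which cannot go on beyond size $K$. As the caterpillar shows, only leaves close to the vertex are useful. For a vertex $x$ of $Q$ let $I(x)$ be the set of leaves of $Q$ below or equal to $x$, let $m(x)=|I(x)|$, and define the \emph{excess} of $q\in I(x)$ by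
\[
e_x(q)=d_T(x,q)-h(x)\ge0 .
\]
A conflict saves $\delta$ minus the two excesses, so leaves with excess below $\delta/2$ are the useful ones. A sharp threshold would not survive the induction, since an arbitrarily small imbalance can push many leaves across it. We therefore average over thresholds. For real $r$ let $\kappa_x(r)$ be the largest size of a conflict-free subset of $\{q\in I(x):e_x(q)<r\}$. This is a nondecreasing function of $r$ with $0\le\kappa_x\le K$ and $\kappa_x(r)=0$ for $r\le0$. Put
\[
\Psi(x)=\int_0^{\delta/2}\kappa_x(r)\,dr\ \le\ \frac{K\delta}2 ,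
\]
and let $G(x)$ be the sum of $s(u)$ over the active vertices $u$ of $Q$ below or equal to $x$.

\begin{lemma}\label{lem:potential}
For every vertex $x$ of $Q$ we have $K\,G(x)\ge\frac\delta2\,m(x)-\Psi(x)$.
\end{lemma}

\begin{proof}
We use induction from the leaves upward.

If $x$ is a leaf, then $I(x)=\{x\}$, $e_x(x)=0$ and $\kappa_x(r)=1$ for $r>0$. So $\Psi(x)=\delta/2$, $m(x)=1$, $G(x)=0$, and equality holds.

If $x$ is an inactive non-leaf vertex, its only child in $Q$ is $x'$, so $I(x)=I(x')$ and $G(x)=G(x')$. Both $d_T(\cdot,q)$ and $h$ grow by $\ell(xx')$ in passing from $x'$ to $x$, so $e_x=e_{x'}$ and $\Psi(x)=\Psi(x')$.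

Let $x=u$ be active, and write $A=u'$, $C=u''$, $h=h(u)$, $g=g(u)$, $t=t(u)$. Then $I(u)$ is the disjoint union of $I(A)$ and $I(C)$. From $h=\ell(uA)+h(A)$ and $g=\ell(uC)+h(C)$ we obtain
\[
\begin{array}{lll}
d_T(u,p)=h+e_A(p), & e_u(p)=e_A(p) & (p\in I(A)),\\[2pt]
d_T(u,q)=g+e_C(q), & e_u(q)=e_C(q)+t & (q\in I(C)).
\end{array}
\]
Let $U\in[0,\delta]$ be the maximum of $(\delta-e_A(p)-e_C(q))^+$ over conflicting pairs $(p,q)\in I(A)\times I(C)$, with $U=0$ if there is none.

\emph{The saving at $u$ satisfies $s(u)\ge t+U$.} For $U=0$ this is Lemma~\ref{lem:saving}. For $U>0$, Lemma~\ref{lem:conflict} applied to a maximizing pair gives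
\[
\|\phi(p)-\phi(q)\|\le h+e_A(p)+g+e_C(q)-\delta=h+g-U=2g-t-U .
\]

\emph{The potential lost at $u$ is at most $K(t+U/2)$.} Let $r_0=(\delta-U)/2$ and $0<r\le r_0$. If $p\in I(A)$, $q\in I(C)$ have $e_A(p)<r$ and $e_C(q)<r$, then they do not conflict, for otherwise $U\ge\delta-e_A(p)-e_C(q)>\delta-2r\ge U$. Take a largest conflict-free set in $\{e_A<r\}$ and one in $\{e_C<r-t\}$. Their union is conflict-free and has $e_u<r$, so
\[
\kappa_u(r)\ge\kappa_A(r)+\kappa_C(r-t)\quad(0<r\le r_0),\qquad\kappa_u(r)\ge\kappa_A(r)\quad(r_0<r\le\delta/2),
\]
the second bound because $e_u=e_A$ on $I(A)$. Since $\kappa_C$ vanishes on $(-\infty,0]$, integration gives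
\[
\Psi(u)\ge\Psi(A)+\int_0^{(r_0-t)^+}\kappa_C(r)\,dr .
\]
The interval from $(r_0-t)^+$ to $\delta/2$ has length at most $\delta/2-r_0+t=t+U/2$, and $\kappa_C\le K$ on it. Hence $\Psi(u)\ge\Psi(A)+\Psi(C)-K(t+U/2)$.

Together, $\Psi(A)+\Psi(C)-\Psi(u)\le K(t+U)\le Ks(u)$. By the induction hypothesis and $m(u)=m(A)+m(C)$,
\[
KG(u)=KG(A)+KG(C)+Ks(u)\ge\tfrac\delta2m(u)-\Psi(A)-\Psi(C)+\big(\Psi(A)+\Psi(C)-\Psi(u)\big),
\]
which is the claim for $u$.
\end{proof}

\subsection*{Summing over clusters}
Let $\mathbf 1[\cdot]$ be $1$ or $0$ according as the condition holds or not. Let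
\[
n(b)=\mathbf 1[h_0\ge b]+\#\{z\in\mathcal B:g(z)\ge b\}
\]
be the number of paths $\pi_*,\pi_z$ of length at least $b$, and let $N(b)$ be the number of clusters of weight at least $b$.

\begin{proposition}\label{prop:scale}
For every $b>0$,
\begin{align}
\frac1b\sum_{z\in V_b}s(z)&\ge\frac{\varepsilon}{2K}\big(n(b)-KN(b)\big),\label{eq:scale}\\
N(b)&\le\mathbf 1[h_0\ge b]+\#\{z:g(z)\ge\Lambda b\}+\#\{z:h(z)<b\le g(z)\}.\label{eq:count}
\end{align}
\end{proposition}

\begin{proof}
For every cluster $Q$,
\[
\sum_{u\in V_b\cap Q}s(u)\ge\frac{\delta}{2K}(m_Q-K).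
\]
If $Q$ has an active vertex, this is Lemma~\ref{lem:potential} at the top of $Q$, with $\Psi\le K\delta/2$; otherwise $m_Q=1<K$ and the left side is $0$. Sum over the clusters of weight at least $b$. By \eqref{eq:weight} they contain all of $V_b$, so the left sides add up to $\sum_{z\in V_b}s(z)$ and $\sum m_Q=N(b)+|V_b|$. By the definition of the weight,
\[
N(b)=\mathbf 1[h_0\ge b]+\#\{z\in\mathcal B\setminus V_b:g(z)\ge b\},
\]
and every active $z$ has $g(z)\ge h(z)\ge b$. Hence $N(b)+|V_b|=n(b)$, which proves \eqref{eq:scale}. An inactive $z$ with $g(z)\ge b$ has $g(z)\ge\Lambda b$ or $h(z)<b\le g(z)$, which proves \eqref{eq:count}.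
\end{proof}

\section{All scales}\label{sec:all}

Each cluster of weight at least $b$ is allowed $K$ exceptional leaves, so \eqref{eq:scale} can be empty at a given scale. After integration over $b$, however, $n(b)$ recovers the whole length $L$, while each of the three kinds of clusters in \eqref{eq:count} is cheap: the first is paid by $h_0$, the second amounts to a fraction $1/\Lambda$ of $L$, and the third is paid by the imbalances.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:reduce} it suffices to prove $M\le(2-c)L$ for a binary tree in $X$. We integrate \eqref{eq:scale} over $b\in(0,\infty)$.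

A vertex $z$ is active at scale $b$ if and only if $g(z)/\Lambda<b\le h(z)$. If this range is nonempty, then $g(z)\ge h(z)>0$ and the integral of $1/b$ over it is $\ln(\Lambda h(z)/g(z))\le\ln\Lambda$. Since $s(z)\ge0$ and $\ln\Lambda>0$, the left side of \eqref{eq:scale} has integral at most $S\ln\Lambda$. (Without the condition $g(z)<\Lambda b$ this integral would diverge at $b=0$.)

On the right, $\int_0^\infty\mathbf 1[a\ge b]\,db=a$ for $a\ge0$, so $\int_0^\infty n(b)\,db=L$ by \eqref{eq:length}. The conditions $g(z)\ge\Lambda b$ and $h(z)<b\le g(z)$ hold on sets of $b$ of measure $g(z)/\Lambda$ and $t(z)$, so \eqref{eq:count}, \eqref{eq:length} and $t\le s$ give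
\[
\int_0^\infty N(b)\,db\le h_0+\frac1\Lambda\sum_zg(z)+\sum_zt(z)\le h_0+\frac L\Lambda+S .
\]
Therefore $S\ln\Lambda\ge\frac\varepsilon{2K}\big[L-K(h_0+L/\Lambda+S)\big]$, that is,
\[
S\Big(\ln\Lambda+\frac\varepsilon2\Big)+\frac\varepsilon2h_0\ \ge\ \frac\varepsilon{2K}\Big(1-\frac K\Lambda\Big)L ;
\]
the hypothesis $\Lambda>K$ makes the right side positive. The left side is at most $(\ln\Lambda+\frac\varepsilon2)(S+2h_0)$. So $S+2h_0\ge cL$, and Lemma~\ref{lem:saving} gives $M\le(2-c)L$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
The bound $\rho(X)\ge\frac12$ is \eqref{eq:half}. If $K=K_\varepsilon(X)<\infty$ for some $\varepsilon$, Theorem~\ref{thm:main} with any $\Lambda>K$ gives $\rho(X)\ge1/(2-c)>\frac12$. If $K_\varepsilon(X)=\infty$ for all $\varepsilon$, Lemma~\ref{lem:star} applies for all $n\ge2$ and $\varepsilon\in(0,1)$; letting $n\to\infty$ and $\varepsilon\to0$ gives $\rho(X)\le\frac12$.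
\end{proof}

In particular, without a finite bound on $K_\varepsilon(X)$ for some $\varepsilon$ no estimate $1/\rho(X)\le 2-c$ with $c>0$ can hold.

\section{The spaces $\ell_1^d$ and $\ell_\infty^d$}\label{sec:ell}

The unit ball of $\ell_\infty^d$ has $2^d$ points at mutual distance $2$. The unit ball of its dual has the $2d$ points $\pm e_i$, and the next lemma shows that there is no larger such set, even approximately: two points whose mass is concentrated, in part, on the same coordinate with the same sign are not far apart.

\begin{lemma}\label{lem:l1}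
Any $2d+1$ points of the unit ball of $\ell_1^d$ contain two at distance at most $2-\frac1d$. Hence $K_{1/d}(\ell_1^d)\le2d$.
\end{lemma}

\begin{proof}
For real $a,a'$ put $a^-=(-a)^+$. Then
\[
|a-a'|=|a|+|a'|-2\min(a^+,a'^+)-2\min(a^-,a'^-):
\]
if $a,a'$ have opposite signs both minima vanish, and if they have the same sign one minimum is $\min(|a|,|a'|)$ and the other is $0$. For $x\in\mathbb R^d$ let $\tilde x=(x^+,x^-)\in\mathbb R_{\ge0}^{2d}$, taken coordinatewise; its coordinates add up to $\|x\|_1$. Summing the identity over the coordinates,
\[
\|x-y\|_1=\|x\|_1+\|y\|_1-2\sum_{j=1}^{2d}\min(\tilde x_j,\tilde y_j).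
\]
For each of the $2d+1$ points $x$ choose $j$ with $\tilde x_j\ge\|x\|_1/(2d)$. Two points $x,y$ receive the same $j$. With $r=\min(\|x\|_1,\|y\|_1)\le1$ we have $\min(\tilde x_j,\tilde y_j)\ge r/(2d)$ and $\|x\|_1+\|y\|_1\le1+r$, so
\[
\|x-y\|_1\le1+r\Big(1-\frac1d\Big)\le2-\frac1d .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
The bound for $\ell_\infty^d$ is in Example~\ref{ex:classical}. For $\ell_1^d$, Lemma~\ref{lem:l1} allows $\varepsilon=\frac1d$, $K=2d$, $\Lambda=12d$ in Theorem~\ref{thm:main}, and
\[
\gamma(\ell_1^d)\ge\frac{\frac1d\cdot\frac56}{4d\left(\ln(12d)+\frac1{2d}\right)}=\frac1{F(d)},\qquad F(d)=\frac{24}5d^2\Big(\ln(12d)+\frac1{2d}\Big).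
\]
If $F(d)<2^{d-1}$, then $\gamma(\ell_\infty^d)\le2^{1-d}<1/F(d)\le\gamma(\ell_1^d)$, and so $\rho(\ell_\infty^d)<\rho(\ell_1^d)$. For $d=14$ we have $\ln168<5.125$ and $\frac1{28}<0.036$, so
\[
F(14)<940.8\cdot5.161<4860<8192=2^{13}.
\]
For $d\ge14$, the inequality $\ln(12(d+1))+\frac1{2(d+1)}\le\ln(12d)+\frac1{2d}+\ln\frac{d+1}d$, together with $\ln\frac{d+1}d\le\frac1{14}$ and $\ln(12d)\ge\ln168>5$, gives
\[
\frac{F(d+1)}{F(d)}\le\Big(\frac{15}{14}\Big)^2\Big(1+\frac{\ln\frac{d+1}d}{\ln(12d)}\Big)<1.15\cdot1.02<2 .
\]
By induction $F(d)<2^{d-1}$ for all $d\ge14$. Finally, $(\ell_\infty^d)^*=\ell_1^d$ isometrically.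
\end{proof}

\section{A renorming of Hilbert space}\label{sec:hilbert}

By Theorem~\ref{thm:class}, we look for a space $Y$ with $K_\varepsilon(Y)<\infty$ for some $\varepsilon$ and $K_\varepsilon(Y^*)=\infty$ for all $\varepsilon$. The norm $|x|=\max(\|x\|_\infty,\|x\|_2/\sqrt2)$ satisfies $\|x\|_2/\sqrt2\le|x|\le\|x\|_2$, so $Y=(\ell_2,|\cdot|)$ has the same continuous functionals as $\ell_2$ and is reflexive. Its unit ball is the cube cut by the Euclidean ball of radius $\sqrt2$. The radius is large enough to keep the vectors $e_i-e_j$, which makes the $e_i$ far apart in the dual. It is small enough that a point of the ball has at most two coordinates near $\pm1$, which limits the cube-like configurations in $Y$ to the size of $\{(\pm1,\pm1,0,0,\dots)\}$, four points of norm $1$ at mutual distance $2$.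

\begin{lemma}\label{lem:Y}
For $\varepsilon=\frac1{250}$ we have $K_\varepsilon(Y)\le4$.
\end{lemma}

\begin{proof}
Let $\eta=\varepsilon+\sqrt{8\varepsilon}<0.004+0.179=0.183$; then $3(1-\eta)^2>3\cdot0.817^2>2$. Suppose $y_1,\dots,y_5$ satisfy $|y_i|\le1$ and $|y_i-y_j|>2-\varepsilon$ for $i\ne j$. Record the large coordinates with their signs:
\[
A_i=\{k:y_i(k)\ge1-\eta\},\qquad B_i=\{k:y_i(k)\le-(1-\eta)\}.
\]
The sets $A_i$ and $B_i$ are disjoint, and $(|A_i|+|B_i|)(1-\eta)^2\le\|y_i\|_2^2\le2$, so $|A_i|+|B_i|\le2$.

\emph{Claim: for $i\ne j$, $A_i\cap B_j\ne\emptyset$ or $A_j\cap B_i\ne\emptyset$.} Call the pair $i,j$ \emph{cubical} if $\|y_i-y_j\|_\infty>2-\varepsilon$. Then $|y_i(k)-y_j(k)|>2-\varepsilon$ for some $k$, and since all coordinates lie in $[-1,1]$, one of $y_i(k),y_j(k)$ exceeds $1-\varepsilon$ and the other is below $-(1-\varepsilon)$. As $\varepsilon<\eta$, the claim holds for cubical pairs.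

If the pair $i,j$ is not cubical, then $\|y_i-y_j\|_2>\sqrt2\,(2-\varepsilon)$, and the parallelogram law shows that the points are almost antipodal:
\begin{equation}\label{eq:antipodal}
\|y_i+y_j\|_2^2=2\|y_i\|_2^2+2\|y_j\|_2^2-\|y_i-y_j\|_2^2<8-2(2-\varepsilon)^2<8\varepsilon .
\end{equation}
This alone does not produce a large coordinate, so we use a third index $l$. If the pair $i,l$ were not cubical either, \eqref{eq:antipodal} would hold for it too, and
\[
|y_j-y_l|\le\|y_j+y_i\|_2+\|y_i+y_l\|_2<2\sqrt{8\varepsilon}<0.36<2-\varepsilon,
\]
a contradiction. So $i,l$ is cubical and $|y_i(k)|>1-\varepsilon$ for some $k$. By \eqref{eq:antipodal}, $|y_i(k)+y_j(k)|<\sqrt{8\varepsilon}$. If $y_i(k)>1-\varepsilon$, then $y_j(k)<\sqrt{8\varepsilon}-(1-\varepsilon)=-(1-\eta)$ and $k\in A_i\cap B_j$; if $y_i(k)<-(1-\varepsilon)$, the same computation with signs reversed gives $k\in A_j\cap B_i$. The claim is proved.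

Choose independent uniform random signs on the finite set $\bigcup_i(A_i\cup B_i)$, and let $E_i$ be the event that the sign is $+$ on $A_i$ and $-$ on $B_i$. Then $\Pr(E_i)=2^{-|A_i|-|B_i|}\ge\frac14$. By the claim, any two of the events prescribe opposite signs at some $k$, so the five events are pairwise disjoint. Their probabilities add up to at least $\frac54>1$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:hilbert}]
Theorem~\ref{thm:main} with $\varepsilon=\frac1{250}$, $K=4$, $\Lambda=24$ and $\ln24<3.2$ gives
\[
\gamma(Y)\ge\frac{(1/250)(5/6)}{8(\ln24+0.002)}>\frac1{300\cdot8\cdot3.202}>10^{-4},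
\]
so $\rho(Y)\ge1/(2-10^{-4})$.

Identify $Y^*$ with $\ell_2$ through the inner product and write $|\cdot|_*$ for its norm. Since $\langle e_i,y\rangle\le\|y\|_\infty\le|y|$, we have $|e_i|_*\le1$. For $i\ne j$ we have $|e_i-e_j|=\max(1,\sqrt2/\sqrt2)=1$, so $|e_i-e_j|_*\ge\langle e_i-e_j,e_i-e_j\rangle=2$. Thus $K_\varepsilon(Y^*)=\infty$ for every $\varepsilon$, and Theorem~\ref{thm:class} gives $\rho(Y^*)=\frac12$.
\end{proof}

\section{A bound in terms of the dimension}\label{sec:dim}

In dimension $d$ a volume comparison bounds $K_\varepsilon$. At $\varepsilon=1/d$ the bound exceeds the value $2^d$ attained by the cube only by a constant factor.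

\begin{proof}[Proof of Theorem~\ref{thm:dim}]
Let $\varepsilon=\frac1d$. Identify $X$ linearly with $\mathbb R^d$; then a ball of radius $R$ has Lebesgue measure $R^d$ times that of the unit ball. If points of $B_X$ have pairwise distances greater than $2-\varepsilon$, the open balls of radius $1-\frac\varepsilon2$ around them are disjoint and lie in the ball of radius $2-\frac\varepsilon2$ around $0$. Using $1+a\le e^a$ and $d\ge2$,
\[
K_\varepsilon(X)\le\Big(\frac{2-\varepsilon/2}{1-\varepsilon/2}\Big)^d=2^d\Big(1+\frac{\varepsilon/4}{1-\varepsilon/2}\Big)^d\le2^d\exp\Big(\frac1{4-2/d}\Big)\le e^{1/3}2^d<1.4\cdot2^d ,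
\]
the last step because $1.4^3=2.744>e$. Take $K=1.4\cdot2^d$ and $\Lambda=6K=8.4\cdot2^d$. With $\ln8.4<2.13$, $\ln2<0.694$ and $\frac\varepsilon2\le\frac14$,
\[
\ln\Lambda+\frac\varepsilon2\le2.38+0.694\,d\le(1.19+0.694)\,d\le1.89\,d .
\]
Theorem~\ref{thm:main} gives
\[
\gamma(X)\ge\frac{5/6}{d\cdot2.8\cdot2^d\cdot1.89\,d}>\frac1{7d^22^d},
\]
since $\frac65\cdot2.8\cdot1.89<6.36$. The upper bound $2^{1-d}$ for $\gamma(\ell_\infty^d)$ is $14d^2$ times this lower bound.
\end{proof}

\begin{thebibliography}{9}
\bibitem{STP}
\emph{Steiner Tree Problems in Computer Communication Networks},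
\texttt{https://research-solution.com/uplode/book/book-54648.pdf}.
\end{thebibliography}
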